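# Free subgroups of $\mathrm{PSL}_2(\mathbb Z)$ and the power of $2$ dividing $f_\lambda$ for even $\lambda$

## The series $U$ and its recursion

Write $\vartheta=t\frac{d}{dt}$ for the operator on formal power series that multiplies the coefficient of $t^n$ by $n$. Consider a power series $U=\sum_{n\ge0}u_nt^n$ with
$$U=1+t\left(36\,\vartheta^2U+54\,U\,\vartheta U+9U^3-4U\right).\tag{1}$$
Because of the factor $t$ on the right, comparing coefficients gives $u_0=1$ and expresses each $u_{n+1}$ through $u_0,\dots,u_n$. Since $54\,U\,\vartheta U=27\,\vartheta(U^2)$, the recursion is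
$$u_{n+1}=(36n^2-4)\,u_n+27n\sum_{i+j=n}u_iu_j+9\sum_{i+j+k=n}u_iu_ju_k .\tag{2}$$
So there is exactly one such series, and two features can be read off without work.

First, all $u_n$ are integers. By hand:
$$u_1=-4+9=5,\qquad u_2=32\cdot5+27\cdot10+9\cdot15=565,$$
$$u_3=140\cdot565+54\cdot1155+9\cdot1770=157400,$$
$$u_4=320\cdot157400+81\cdot320450+9\cdot489275=80727925 .$$

Second, modulo $2$ all the differential terms disappear. Three of the coefficients $36,54,9,-4$ are even, and what is left is $U\equiv1+tU^3$, an algebraic equation whose solution can be written down with binomial coefficients.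

What the series is for: we shall prove that
$$f_{2n}=3\cdot4^n\,u_n\qquad(n\ge1),$$
where $f_\lambda$ is the number of free subgroups of index $6\lambda$ in the modular group. The factor $4^n=2^{2n}$ is a lower bound for the power of $2$ in $f_{2n}$, and the parity of $u_n$ decides when the bound is attained.

## Free subgroups of index $6\lambda$, and what will be proved

Let $\Gamma=\mathrm{PSL}_2(\mathbb Z)$. The only fact about $\Gamma$ that we use is the presentation $\Gamma=\langle x,y\mid x^2=y^3=1\rangle\cong C_2*C_3$. For a nonzero integer $m$ let $\nu_2(m)$ be the exponent of $2$ in $m$, and let $\mathfrak s_2(n)$ be the sum of the binary digits of $n$. (All $f_\lambda$ turn out to be positive, so $\nu_2(f_\lambda)$ makes sense.)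

The following is known. Stothers: $f_\lambda$ is odd if and only if $\lambda=2^a-1$ for some $a\ge1$. For even $\lambda\ge6$, $64\mid f_\lambda$. For odd $\lambda$, $\nu_2(f_\lambda)=\mathfrak s_2(\lambda+1)-1$, and for even $\lambda$, $\nu_2(f_\lambda)\ge\mathfrak s_2(\lambda+1)$. The paper "Divisibility properties of subgroup numbers for the modular group" proposes a conjecture whose odd half is the result just quoted and whose even half reads: *for every even $\lambda$ we have $\nu_2(f_\lambda)\ge\lambda$, with equality infinitely often.* The question is whether the even half is true. It is, and the equality cases can be named.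

**Definition (sparse).** An integer $n\ge0$ is *sparse* if its binary expansion has no two adjacent $1$'s.

For instance $0,1,2,4,5,8,9,10$ are sparse, while $3=11_2$, $6=110_2$, $7=111_2$ and $11=1011_2$ are not. Multiplying by $2$ appends a zero, so $n$ is sparse if and only if $2n$ is.

**Definition ($c_n$).** For $n\ge0$ put $c_n=\frac1{2n+1}\binom{3n}n$. The first values are $c_0=1$, $c_1=1$, $c_2=3$, $c_3=12$, $c_4=55$. (We shall see that all $c_n$ are integers.)

**Theorem 1.** There are integers $u_n$ $(n\ge1)$ with $f_{2n}=3\cdot4^nu_n$ and $u_n\equiv c_n\pmod2$. Hence for every even $\lambda\ge2$ we have $\nu_2(f_\lambda)\ge\lambda$, with equality if and only if $\lambda$ is sparse. In particular $\nu_2(f_{2^a})=2^a$ for all $a\ge1$, so equality holds infinitely often.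

So the even half of the conjecture is true. One can also say what happens right after equality.

**Theorem 2.** For $n\ge1$,
$$u_n\equiv5c_n+6\,\tfrac{n-1}{n+1}c_n+4c_{n/4}\pmod8,$$
where $\frac{n-1}{n+1}c_n$ is an integer and $c_{n/4}:=0$ if $4\nmid n$. Consequently, for $\lambda=2n$ even and not sparse, $\nu_2(f_\lambda)\ge\lambda+2$, with equality exactly when one of the following holds:

* (i) $n=2^{s+4}m+3\cdot2^s+l$ with $s\ge1$, and $m\ge0$ and $0\le l<2^{s-1}$ sparse integers;
* (ii) $n=2^{r+2}m+2^r-1$ with $r\ge3$ and $m\ge0$ sparse.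

In particular $\nu_2(f_\lambda)=\lambda+1$ never happens for even $\lambda$.

We shall use four textbook facts.

* *Kurosh.* In $C_2*C_3$ every nontrivial element of finite order is conjugate to $x$ or $y^{\pm1}$, and every torsion-free subgroup is free.
* *Exponential formula.* If $h_N$ counts the structures of some kind on $N$ labeled points ($h_0=1$) and $t_N$ counts the connected ones, then $\sum_{N\ge0}h_N\frac{X^N}{N!}=\exp\sum_{N\ge1}t_N\frac{X^N}{N!}$.
* *Lagrange inversion.* If $X=t\,\varphi(X)$ as power series in $t$, with $\varphi(0)\neq0$, then for every polynomial $H$ and $n\ge1$, $[t^n]H(X)=\frac1n[w^{n-1}]H'(w)\varphi(w)^n$.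
* *Kummer.* $\nu_2\binom{a+b}{a}$ is the number of carries when $a$ and $b$ are added in base $2$.

All power series are formal, and a congruence between power series with integer coefficients means congruence coefficient by coefficient.

## Fixed-point-free actions and a Riccati equation

**Step 1. From subgroups to pairs of permutations.** This step turns the count of free subgroups into a count of permutation pairs, for which there is a closed formula.

A subgroup of $\Gamma$ is free if and only if it is torsion-free: free groups have no torsion, and the converse is Kurosh. Take a transitive action of $\Gamma$ on $N$ points. A point stabilizer has torsion if and only if it contains a conjugate of $x$ or of $y^{\pm1}$. Since the point stabilizers form one conjugacy class of subgroups, this happens if and only if $x$ or $y$ fixes some point. So the stabilizers are free exactly when $x$ and $y$ act without fixed points. Then $x$ is a product of $2$-cycles and $y$ a product of $3$-cycles, which forces $6\mid N$.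

Let $s_N$ be the number of free subgroups of index $N$. For a given subgroup $H$ of index $N$, the transitive actions on $\{1,\dots,N\}$ in which $1$ has stabilizer $H$ arise by labeling the cosets, with $H$ labeled $1$, and there are $(N-1)!$ of them. So exactly $(N-1)!\,s_N$ transitive actions on $\{1,\dots,N\}$ have $x$ and $y$ fixed-point-free.

Without transitivity, $x$ and $y$ are chosen independently: on $6\lambda$ points the number of actions with $x,y$ fixed-point-free is
$$h_{6\lambda}=\frac{(6\lambda)!}{2^{3\lambda}(3\lambda)!}\cdot\frac{(6\lambda)!}{3^{2\lambda}(2\lambda)!},$$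
and $h_N=0$ if $6\nmid N$.

Let us test this by hand. On $6$ points, $h_6=15\cdot40=600$, and every such action is transitive because orbits have size divisible by $6$. So $5!\,f_1=600$ and $f_1=5$. On $12$ points, $h_{12}=10395\cdot246400=2561328000$. The non-transitive actions have two orbits of size $6$, giving $\frac12\binom{12}6\cdot600^2=166320000$ of them. The difference $2395008000$ equals $11!\cdot60$, so $f_2=60$.

**Step 2. The generating function.** The aim is a differential equation for $F=\sum_{\lambda\ge1}f_\lambda z^\lambda$.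

The connected structures are the transitive actions, with $t_N/N!=(N-1)!\,s_N/N!=s_N/N$. The exponential formula gives
$$\sum_{N\ge1}\frac{s_N}{N}X^N=\log\sum_{N\ge0}h_N\frac{X^N}{N!}.$$
Put $z=X^6$, $\theta=z\frac{d}{dz}$ and
$$a_k=\frac{h_{6k}}{(6k)!}=\frac{(6k)!}{72^k(3k)!(2k)!},\qquad A=\sum_{k\ge0}a_kz^k .$$
The identity says $\sum_{\lambda\ge1}\frac{f_\lambda}{6\lambda}z^\lambda=\log A$. Applying $6\theta$,
$$F=\frac{6\,\theta A}{A}.\tag{3}$$
Now compute the ratio
$$\frac{a_{k+1}}{a_k}=\frac{(6k+1)(6k+2)(6k+3)(6k+4)(6k+5)(6k+6)}{72(3k+1)(3k+2)(3k+3)(2k+1)(2k+2)} .$$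
Here $6k+2$, $6k+4$, $6k+6$ are twice $3k+1$, $3k+2$, $3k+3$, and $6k+3=3(2k+1)$. What remains is $\frac{24(6k+1)(6k+5)}{72\cdot2(k+1)}=\frac{(6k+1)(6k+5)}{6(k+1)}$. Thus $6(k+1)a_{k+1}=(36k^2+36k+5)a_k$ for all $k\ge0$, that is,
$$6\,\theta A=z\,(36\theta^2+36\theta+5)A .$$
Divide by $A$. From (3), $\theta A/A=F/6$, and $\theta(\theta A/A)=\theta^2A/A-(\theta A/A)^2$ gives $\theta^2A/A=\frac16\theta F+\frac1{36}F^2$. Hence
$$F=z\,(6\,\theta F+F^2+6F+5).\tag{4}$$
In coefficients, $f_1=5$ and
$$f_{\lambda+1}=6(\lambda+1)f_\lambda+\sum_{\substack{i+j=\lambda\\ i,j\ge1}}f_if_j\qquad(\lambda\ge1).\tag{5}$$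
In particular every $f_\lambda$ is positive.

## Where induction on the Riccati recursion stops

Recursion (5) produces
$$f_1=5,\quad f_2=60,\quad f_3=1105,\quad f_4=27120,\quad f_5=828250,\quad f_6=30220800,\quad f_7=1282031525 .$$
Here $\nu_2(f_2)=2$, $\nu_2(f_4)=4$ (since $27120=16\cdot1695$) and $\nu_2(f_6)=9$ (since $30220800=2^9\cdot59025$). The natural plan is to prove $\nu_2(f_\lambda)\ge\lambda$ for even $\lambda$ by induction, estimating the terms of (5) one at a time.

This breaks down at $\lambda=4$ already:
$$f_4=24f_3+2f_1f_2=26520+600=8\cdot3315+8\cdot75 .$$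
Each summand has valuation $3$, and the fourth factor $2$ comes only from the addition. At $\lambda=8$ the loss is larger:
$$f_8=48f_7+2(f_1f_6+f_2f_5+f_3f_4)=16\cdot3846094575+16\cdot28845825 .$$
Each part has valuation exactly $4$, yet the sum is $61999046400=2^8\cdot3\cdot80727925$.

The obstruction is there for every power of $2$. Modulo $2$, equation (4) reads $F\equiv z(1+F^2)$, with $F(z)^2\equiv F(z^2)$. So $f_1$ is odd, $f_{2k+1}\equiv f_k$ for $k\ge1$, and $f_{2k}\equiv0$. Hence $f_\lambda$ is odd exactly for $\lambda=2^a-1$ (this is the quoted theorem of Stothers). For $\lambda+1=2^a$ with $a\ge2$, the first summand $6(\lambda+1)f_\lambda$ of (5) therefore has valuation exactly $a+1$, which is less than the required $2^a$. No termwise estimate can succeed: the even-index values come out of cancellation among terms involving odd-index values, which carry few factors of $2$. So the odd-index values must be removed from the recursion by an exact identity before anything is estimated.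

## Eliminating the odd part

Write $F=E+O$ with $E$ even and $O$ odd in $z$. The parity parts of (4) form two equations in $E$ and $O$. The second is quadratic in $O$, so solving it for $O$ would bring in a square root. What saves us is that the first equation involves $O$ only through a logarithmic derivative, so that only the *square* of that square root is needed, and the square is polynomial in $E$ and $\theta E$. The variable $4z^2$ comes from the discriminant, and this is the origin of the factor $4^n$.

**Step 3. Parity parts.** This step splits (4). The operator $\theta$ preserves parity and multiplication by $z$ reverses it. Put $K=6\,\theta E+E^2+6E+5$, which is even. Then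
$$E=z(6\,\theta O+2EO+6O),\qquad O=z(K+O^2).\tag{6}$$

**Step 4. The first equation is a logarithmic derivative.** The aim is to write $E$ in terms of a single series $R$. Let $Q=zO$ and $R=1-2Q$. Since $Q$ has no constant term, $R$ has constant term $1$. From $\theta(zO)=zO+z\,\theta O$ we get $z\,\theta O=\theta Q-Q$. The first equation of (6) becomes
$$E=6(\theta Q-Q)+2EQ+6Q=6\,\theta Q+2EQ .$$
Thus $E(1-2Q)=6\,\theta Q$, and since $\theta R=-2\,\theta Q$,
$$ER=-3\,\theta R.\tag{7}$$

**Step 5. The second equation gives $R^2$.** The aim is to express $R^2$ through $E$ alone. Multiply the second equation of (6) by $z$: $Q=z^2K+Q^2$. Now $R^2=1-4Q+4Q^2=1-4(Q-Q^2)$, so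
$$R^2=1-4z^2K.\tag{8}$$

**Step 6. Combination.** This step removes $R$. Multiplying (7) by $2R$ gives $2ER^2=-6R\,\theta R=-3\,\theta(R^2)$. Insert (8), and use $\theta(z^2K)=z^2(2K+\theta K)$:
$$2E(1-4z^2K)=12z^2(2K+\theta K).$$
Divide by $2$ and move the term with $EK$ to the right:
$$E=2z^2(3\,\theta K+6K+2EK).\tag{9}$$
Only even-index values appear here.

**Step 7. Rescaling to equation (1).** The aim is to recognize (1). Put $t=4z^2$ and $\vartheta=t\frac d{dt}$. On series in $t$ we have $\theta=2\vartheta$, since $z^{2n}$ is multiplied by $2n$. The even series $E$ has zero constant term, and we define $\widetilde U=1+E/3$, regarded as a power series in $t$ with rational coefficients. Then $E=3(\widetilde U-1)$ and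
$$K=12\,\vartheta E+E^2+6E+5=36\,\vartheta\widetilde U+9(\widetilde U-1)^2+18(\widetilde U-1)+5=36\,\vartheta\widetilde U+9\widetilde U^2-4 .$$
Equation (9) becomes
$$3(\widetilde U-1)=\tfrac t2\bigl(6\,\vartheta K+6K+6(\widetilde U-1)K\bigr)=3t\,(\vartheta K+\widetilde UK),$$
so $\widetilde U=1+t(\vartheta K+\widetilde UK)$. Finally
$$\vartheta K=36\,\vartheta^2\widetilde U+18\,\widetilde U\,\vartheta\widetilde U,\qquad \widetilde UK=36\,\widetilde U\,\vartheta\widetilde U+9\widetilde U^3-4\widetilde U,$$
and the sum is the bracket in (1). So $\widetilde U$ satisfies (1). By uniqueness $\widetilde U=U$. Comparing coefficients in $E=3(U-1)$, where $f_{2n}z^{2n}=f_{2n}4^{-n}t^n$, we obtain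
$$f_{2n}=3\cdot4^nu_n\qquad(n\ge1).$$

The hand values agree: $3\cdot4\cdot5=60$, $3\cdot16\cdot565=27120$, $3\cdot64\cdot157400=30220800$ and $3\cdot256\cdot80727925=61999046400$.

## Reduction modulo $2$: the cubic series $C=1+tC^3$

**Step 8. The lower bound.** By (2) all $u_n$ are integers, so $\nu_2(f_{2n})=2n+\nu_2(u_n)\ge2n$. Equality holds if and only if $u_n$ is odd.

**Step 9. The parity of $u_n$.** We identify $U$ modulo $2$ with an explicit series. Modulo $2$, (1) reads $U\equiv1+tU^3$. Let $C\in\mathbb Z[[t]]$ be the unique solution of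
$$C=1+tC^3.\tag{10}$$
Such an equation determines the coefficient of $t^{n+1}$ from the earlier ones, also modulo $2$, so by induction $U\equiv C\pmod2$. Put $X=C-1$. Then $X=t(1+X)^3$, and Lagrange inversion with $\varphi(w)=(1+w)^3$, $H(w)=w$ gives for $n\ge1$
$$[t^n]C=\frac1n\binom{3n}{n-1}=\frac{(3n)!}{n!\,(2n+1)!}=\frac1{2n+1}\binom{3n}n=c_n.\tag{11}$$
So $c_n$ is an integer and $u_n\equiv c_n\pmod2$. For example $C=1+t+3t^2+12t^3+55t^4+\cdots$, against $u_1,\dots,u_4=5,565,157400,80727925$: odd, odd, even, odd in both lists.

**Step 10. When $c_n$ is odd.** Here Kummer's theorem turns the question into binary digits. Let $\kappa(n)$ be the number of carries when $n$ and $2n$ are added in base $2$. Since $2n+1$ is odd, $\nu_2(c_n)=\nu_2\binom{3n}n=\kappa(n)$. If $n=\sum_in_i2^i$, then the $i$-th digit of $2n$ is $n_{i-1}$ (with $n_{-1}=0$). There is no carry at all if and only if no position has both digits equal to $1$, that is, if and only if there is no $i$ with $n_i=n_{i-1}=1$. So $c_n$ is odd if and only if $n$ is sparse.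

**Conclusion of the proof of Theorem 1.** For even $\lambda=2n$ we have $\nu_2(f_\lambda)\ge\lambda$, with equality if and only if $u_n$ is odd, if and only if $c_n$ is odd, if and only if $n$ is sparse, if and only if $\lambda$ is sparse. The numbers $\lambda=2^a$ with $a\ge1$ are sparse, so equality holds infinitely often. $\blacksquare$

## Lifting from modulo $2$ to modulo $8$

To see what happens when $u_n$ is even we need $U$ to higher $2$-adic precision. The plan is to write $U=C+2D$ and to find $D$ first modulo $2$, then modulo $4$. At each stage (1) becomes a *linear* equation for $D$ that can be solved explicitly in terms of $X$ and $C$.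

**Step 11. Exact identities for $C$.** We collect what is needed about (10). Since $tC^3=X$ and $C$ is invertible in $\mathbb Z[[t]]$,
$$tC^2=\frac XC,\qquad 1-3tC^2=\frac{C-3X}C=\frac{3-2C}C,\tag{12}$$
where $C-3X=C-3(C-1)=3-2C$. Applying $\vartheta$ to (10) gives $\vartheta C=tC^3+3tC^2\,\vartheta C$, so $(1-3tC^2)\,\vartheta C=X$ and
$$(3-2C)\,\vartheta C=CX.\tag{13}$$
Moreover $(3-2C)^2=9-12C+4C^2\equiv1\pmod4$, and (13) modulo $2$ says $\vartheta C\equiv CX\pmod2$.

By Step 9 all coefficients of $U-C$ are even, so $U=C+2D$ with $D\in\mathbb Z[[t]]$.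

**Step 12. $D$ modulo $2$.** For this we use (1) modulo $4$, which reads $U\equiv1+t(2U\,\vartheta U+U^3)$, because $36\equiv0$, $54\equiv2$, $9\equiv1$, $-4\equiv0$. We have $2U\,\vartheta U\equiv2C\,\vartheta C$ and $U^3=C^3+6C^2D+12CD^2+8D^3\equiv C^3+6C^2D\pmod4$. Subtracting (10),
$$2D\equiv t\,(2C\,\vartheta C+6C^2D)\pmod4 .$$
Dividing by $2$ and using $3\equiv-1\equiv1\pmod2$, we get $D(1+tC^2)\equiv tC\,\vartheta C\pmod2$. By (12), $1+tC^2=(C+X)/C=(2C-1)/C\equiv1/C$. By (13), $tC\,\vartheta C\equiv tC^2X=X^2/C$. Multiplying by $C$,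
$$D\equiv X^2\pmod2.\tag{14}$$
In particular $\vartheta D\equiv\vartheta(X^2)=2X\,\vartheta X\equiv0\pmod2$.

**Step 13. $D$ modulo $4$.** Now use (1) modulo $8$. Since $36\equiv4$, $54\equiv6$, $9\equiv1$, $-4\equiv4$, it reads
$$U\equiv1+t\,(4\,\vartheta^2U+6U\,\vartheta U+U^3+4U)\pmod8 .$$
Treat the four terms modulo $8$.

* $4\,\vartheta^2U\equiv4\,\vartheta^2C\equiv4\,\vartheta C$. The first step uses $U\equiv C\pmod2$, the second uses $n^2\equiv n\pmod2$.
* $6U\,\vartheta U=6(C+2D)(\vartheta C+2\,\vartheta D)$. By Step 12, $2\,\vartheta D\equiv0\pmod4$, so the part containing it is divisible by $8$. The rest is $6C\,\vartheta C+12D\,\vartheta C\equiv6C\,\vartheta C+4X^2\,\vartheta C$, by (14).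
* $U^3=C^3+6C^2D+12CD^2+8D^3\equiv C^3+6C^2D+4CX^4$, since $D^2\equiv X^4\pmod2$.
* $4U\equiv4C$.

Subtract (10) and divide by $2$:
$$D\equiv t\bigl[(2+3C+2X^2)\,\vartheta C+3C^2D+2C(1+X^4)\bigr]\pmod4 .$$
Move $3tC^2D$ to the left:
$$(1-3tC^2)D\equiv t\,(2+3C+2X^2)\,\vartheta C+2tC(1+X^4)\pmod4 .$$
Multiply by $C(3-2C)$. On the left, (12) gives $(1-3tC^2)\,C(3-2C)=(3-2C)^2\equiv1$, so only $D$ remains. On the right, the first term is handled by the exact identity (13):
$$tC(3-2C)\,\vartheta C=tC\cdot CX=tC^2X=\frac{X^2}C .$$
In the second term $2(3-2C)\equiv2\pmod4$, and $tC\cdot C=X/C$. So modulo $4$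
$$D\equiv\frac{X^2}C(2+3C+2X^2)+\frac{2X}C(1+X^4)=3X^2+\frac{2X}C\,(1+X+X^3+X^4).$$
Since $1+X+X^3+X^4=(1+X)(1+X^3)=C(1+X^3)$, the denominator cancels:
$$D\equiv3X^2+2X+2X^4\pmod4.\tag{15}$$
Inserting this in $U=C+2D$,
$$U\equiv C+4X+6X^2+4X^4\pmod8.\tag{16}$$

**Step 14. Coefficients.** We read off the coefficient of $t^n$, $n\ge1$, in (16). Those of $C$ and of $X$ are $c_n$. For $X^2$ use Lagrange inversion with $H(w)=w^2$. The coefficient is $0$ for $n=1$, and for $n\ge2$
$$[t^n]X^2=\frac2n\binom{3n}{n-2}=\frac2n\cdot\frac{n-1}{2n+2}\binom{3n}{n-1}=\frac{n-1}{n+1}\cdot\frac1n\binom{3n}{n-1}=\frac{n-1}{n+1}c_n .$$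
The formula also gives $0$ for $n=1$. Put $x_n=\frac{n-1}{n+1}c_n$. It is an integer, being a coefficient of $X^2$. Finally, squaring twice modulo $2$ gives $X(t)^4\equiv X(t^4)$, so $[t^n]4X^4\equiv4c_{n/4}\pmod8$, with the convention that this is $0$ if $4\nmid n$. Altogether
$$u_n\equiv5c_n+6x_n+4c_{n/4}\pmod8 ,$$
the congruence of Theorem 2.

For $n=4$: $5\cdot55+6\cdot33+4\cdot1=477\equiv5$, and $u_4=80727925\equiv5\pmod8$. Without the last term the result would be $473\equiv1$, so that term is really there. For $n=3$: $60+36=96\equiv0$, and $u_3=157400=8\cdot19675$.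

## Carries in $n+2n$ and the case of valuation $\lambda+2$

In the addition of $n$ and $2n$, position $i$ produces a carry if and only if $n_i+n_{i-1}+(\text{carry in})\ge2$. We need to know how few carries a non-sparse $n$ can have.

**Step 15. At least two carries, and exactly two.** Let $n$ be non-sparse and let $i\ge1$ be minimal with $n_i=n_{i-1}=1$. Below position $i$ there is no carry: going up from position $0$, each digit sum $n_j+n_{j-1}$ is at most $1$ and no carry comes in. Position $i$ carries. Then position $i+1$ carries too, since $n_{i+1}+n_i+1\ge2$. So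
$$n\text{ not sparse}\ \Longrightarrow\ \kappa(n)\ge2.\tag{17}$$
We have $\kappa(n)=2$ if and only if no position from $i+2$ on carries. Position $i+2$ receives a carry, so it does not carry if and only if $n_{i+2}+n_{i+1}+1\le1$, that is, $n_{i+1}=n_{i+2}=0$. After that no carry comes in, and there is no later carry if and only if the digits from position $i+2$ upward have no adjacent $1$'s. As $n_{i+2}=0$, this concerns only the digits from position $i+3$ upward.

Put $s=i-1$. Then $n_s=n_{s+1}=1$ and $n_{s+2}=n_{s+3}=0$. The digits from $s+4$ upward form a sparse number $m$. The digits below $s$ form a number $l$ that is sparse by the minimality of $i$. Minimality also gives $n_{s-1}=0$ if $s\ge1$, which is the condition $l<2^{s-1}$. Conversely, a number of this shape has its lowest adjacent pair of $1$'s at positions $s,s+1$ and satisfies all the conditions. Hence $\kappa(n)=2$ if and only if, for some $s\ge0$,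
$$n=2^{s+4}m+3\cdot2^s+l,\quad m,l\text{ sparse},\quad 0\le l<2^{s-1}\text{ if }s\ge1,\quad l=0\text{ if }s=0.\tag{18}$$
Here $s=0$ means $n_1=n_0=1$, that is, $n\equiv3\pmod4$.

**Step 16. A block of ones at the end.** We need a second bound for $n\equiv3\pmod4$. Let $r=\nu_2(n+1)\ge2$, so that $n$ ends in exactly $r$ ones: $n_0=\dots=n_{r-1}=1$ and $n_r=0$. Positions $1,\dots,r-1$ carry because both digits are $1$. Position $r$ carries because $n_r+n_{r-1}+1=2$. So $\kappa(n)\ge r$. Position $0$ does not carry, so equality holds if and only if nothing carries from position $r+1$ on. Position $r+1$ has sum $n_{r+1}+n_r+1=n_{r+1}+1$, so it does not carry if and only if $n_{r+1}=0$. Then there is no later carry if and only if the digits from $r+2$ upward form a sparse number $m$. That is,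
$$\kappa(n)=r\iff n=2^{r+2}m+2^r-1\text{ with }m\text{ sparse}.\tag{19}$$

**Step 17. The valuation of $u_n$ for non-sparse $n$.** We now evaluate the congruence of Theorem 2. Write $\kappa=\kappa(n)=\nu_2(c_n)$, so $\kappa\ge2$ by (17). Then $5c_n\equiv c_n\pmod8$. If $4\mid n$, then $n/4$ is also non-sparse, so $c_{n/4}$ is even and $4c_{n/4}\equiv0\pmod8$. Hence
$$u_n\equiv c_n+6x_n\pmod8,\qquad \nu_2(6x_n)=1+\kappa+\nu_2(n-1)-\nu_2(n+1).\tag{20}$$
(Note that $n\ge3$ since $n$ is non-sparse, so $x_n\ne0$.)

*$n$ even.* Both $n-1$ and $n+1$ are odd, so $\nu_2(6x_n)=\kappa+1\ge3$ and $u_n\equiv c_n\pmod8$.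

*$n\equiv1\pmod4$.* Here $\nu_2(n+1)=1$ and $\nu_2(n-1)\ge2$, so $\nu_2(6x_n)\ge\kappa+2$ and again $u_n\equiv c_n\pmod8$.

*$n\equiv3\pmod4$.* Here $\nu_2(n-1)=1$ and $\nu_2(n+1)=r\ge2$, so $\nu_2(6x_n)=\kappa+2-r$, which is at least $2$ by Step 16. If $r=2$, then $c_n$ and $6x_n$ have the same valuation $\kappa$, so their sum is divisible by $2^{\kappa+1}$, hence by $8$, and $8\mid u_n$. If $r\ge3$, then $\kappa\ge r\ge3$, so $8\mid c_n$ and $u_n\equiv6x_n\pmod8$.

**Conclusion of the proof of Theorem 2.** In every case $4\mid u_n$, so $\nu_2(f_{2n})=2n+\nu_2(u_n)\ge2n+2$. Equality means $u_n\equiv4\pmod8$. If $n\not\equiv3\pmod4$, then $u_n\equiv c_n$, and equality holds if and only if $\kappa(n)=2$. By (18) this is the shape with $s\ge1$, which is case (i). (Numbers of that shape are never $\equiv3\pmod4$, since their lowest adjacent pair of $1$'s is at positions $s,s+1$ with $s\ge1$.) If $n\equiv3\pmod4$ and $r=2$, equality does not occur. If $n\equiv3\pmod4$ and $r\ge3$, equality holds if and only if $\kappa+2-r=2$, that is, $\kappa(n)=r$. By (19) this is case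 (ii). $\blacksquare$

The first three non-sparse numbers show the different behaviors.

* $n=3$: $r=2$ and $n$ is of neither type, so $\nu_2(f_6)\ge9$. Since $u_3=8\cdot19675$, in fact $\nu_2(f_6)=9$.
* $n=6$: this is type (i) with $s=1$, $m=l=0$. Directly, $c_6=1428=4\cdot357$ and $x_6=\frac57\cdot1428=1020$, so $u_6\equiv1428+6120\equiv4\pmod8$ and $\nu_2(f_{12})=14$.
* $n=7$: this is type (ii) with $r=3$, $m=0$. Directly, $c_7=7752=8\cdot969$ and $x_7=\frac68\cdot7752=5814$, so $u_7\equiv6\cdot5814=34884\equiv4\pmod8$ and $\nu_2(f_{14})=16$.
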